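\title{Inverse domination can exceed independence: a counterexample and the sharp constant $3/2$}

\begin{abstract}
The inverse domination number $\gamma^{-1}(G)$ of a graph $G$ without isolated vertices is the least size of a dominating set that is disjoint from some minimum dominating set. We disprove the conjecture that $\gamma^{-1}(G)$ is at most the independence number $\alpha(G)$ by a connected graph on $63$ vertices with $\alpha\le 11$ and $\gamma^{-1}\ge 12$. We then determine the best constant $c$ in a bound $\gamma^{-1}\le c\,\alpha$: every graph without isolated vertices satisfies $\gamma^{-1}\le\alpha+(\gamma-1)/2<\frac32\alpha$, where $\gamma$ is the domination number, and an explicit family of connected graphs has $\gamma^{-1}/\alpha\to\frac32$.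
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. Let $G$ be a graph with vertex set $V(G)$, and let $Y,P\subseteq V(G)$. We say that $Y$ \emph{dominates} $P$ if every vertex of $P$ lies in $Y$ or has a neighbor in $Y$, and that $Y$ is a \emph{dominating set} of $G$ if it dominates $V(G)$. The \emph{domination number} $\gamma(G)$ is the least size of a dominating set, and a dominating set of size $\gamma(G)$ is a \emph{$\gamma$-set}. If $D$ is a $\gamma$-set, a dominating set $D'\subseteq V(G)\setminus D$ is an \emph{inverse dominating set with respect to $D$}. The \emph{inverse domination number} $\gamma^{-1}(G)$ is the least size of an inverse dominating set with respect to some $\gamma$-set; the minimum is taken over both $D$ and $D'$. Thus $\gamma^{-1}(G)$ is the price of dominating the graph a second time after an optimal dominating set has been used up. An isolated vertex lies in every dominating set, so the definition needs a graph without isolated vertices. In such a graph the complement of every $\gamma$-set is dominating (Lemma~\ref{lem:outside}), and $\gamma^{-1}(G)$ is well defined.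

A set of vertices is \emph{independent} if its members are pairwise nonadjacent, and the \emph{independence number} $\alpha(G)$ is the largest size of an independent set. The problem that we settle is the following conjecture, taken from the survey~\cite{survey}.

\begin{quote}
\textbf{Conjecture.} If $G$ is a graph with no isolated vertex, then $\gamma^{-1}(G)\le\alpha(G)$.
\end{quote}

The independence number enters through a standard fact: an independent set that is maximal under inclusion is dominating, since a vertex outside it with no neighbor in it could be added. Hence $\gamma(G)\le\alpha(G)$, and every graph has a supply of dominating sets of size at most $\alpha(G)$. If one of the maximal independent sets avoids a $\gamma$-set, the conjectured inequality holds at once. The simplest examples agree with the conjecture and show that it would be sharp. In a complete graph on at least two vertices, $\gamma=\gamma^{-1}=\alpha=1$. In the star with $k\ge2$ leaves the center is the only $\gamma$-set, a dominating set that avoids the center must contain every leaf, and $\gamma^{-1}=k=\alpha$. The star also shows that $\gamma^{-1}$ cannot be bounded in terms of $\gamma$ alone. In Section~\ref{sec:first} we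 shall see that the inequality holds whenever some $\gamma$-set is independent. Nevertheless the conjecture is false.

\begin{theorem}\label{thm:63}
There is a connected graph $G$ on $63$ vertices, with no isolated vertex, such that $\gamma(G)=9$, $\alpha(G)\le 11$ and $\gamma^{-1}(G)\ge 12$.
\end{theorem}

This graph is one member of a two-parameter family.

\begin{theorem}\label{thm:family}
For all integers $m,r\ge1$ there is a connected graph $G_{m,r}$ with a unique $\gamma$-set and
\[
\gamma(G_{m,r})=r(2m+1),\qquad \alpha(G_{m,r})=r(2m+1)+2,\qquad \gamma^{-1}(G_{m,r})=r(3m+1).
\]
\end{theorem}

Here $\gamma^{-1}-\alpha=rm-2$, so the conjecture fails for $G_{m,r}$ exactly when $rm\ge3$. The graph of Theorem~\ref{thm:63} is $G_{1,3}$. For $r=1$ and large $m$ the ratio $\gamma^{-1}/\alpha$ approaches $3/2$, and no graph does worse.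

\begin{theorem}\label{thm:upper}
Let $G$ be a graph with no isolated vertex, and let $D$ be any $\gamma$-set of $G$. Then there is an inverse dominating set $D'$ with respect to $D$ such that
\[
|D'|\le\alpha(G)+\frac{\gamma(G)-1}{2}\le\frac{3\alpha(G)-1}{2}.
\]
\end{theorem}

Since $|D'|$ is an integer, Theorem~\ref{thm:upper} contains the conjectured inequality for graphs with $\gamma\le2$.

\begin{corollary}\label{cor:sharp}
\begin{enumerate}
\item[(a)] Every graph $G$ with no isolated vertex satisfies $\gamma^{-1}(G)<\frac32\alpha(G)$, and the constant $\frac32$ cannot be lowered, even for connected graphs with a unique $\gamma$-set.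
\item[(b)] For every $g\ge7$ there is a counterexample to the conjecture with $\gamma=g$.
\item[(c)] For every odd $g\ge7$, the maximum of $\gamma^{-1}-\alpha$ over graphs with no isolated vertex and $\gamma=g$ lies between $\frac{g-5}{2}$ and $\frac{g-1}{2}$.
\end{enumerate}
\end{corollary}

Both the construction and the upper bound grow out of the natural attempt to prove the conjecture, so we begin by locating the point at which that attempt loses (Section~\ref{sec:first}). Section~\ref{sec:frame} reduces the search for a counterexample to the search for a partitioned graph with three properties. Section~\ref{sec:board} exhibits such a graph on $15$ vertices, and Section~\ref{sec:cube} generalizes it. Theorem~\ref{thm:upper} and Corollary~\ref{cor:sharp} are proved in Section~\ref{sec:upper}.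

For $X\subseteq V(G)$ we write $G[X]$ for the subgraph induced by $X$, $G-X$ for $G[V(G)\setminus X]$, $N(X)$ for the set of vertices that have a neighbor in $X$, and $N[X]=X\cup N(X)$. We put $\alpha(G[\emptyset])=0$.

\section{Maximal independent sets outside a $\gamma$-set}\label{sec:first}

\begin{lemma}\label{lem:outside}
Let $G$ have no isolated vertex and let $D$ be a $\gamma$-set. Then every vertex of $D$ has a neighbor outside $D$. Consequently $V(G)\setminus D$ is a dominating set.
\end{lemma}

\begin{proof}
Suppose that $d\in D$ has no neighbor outside $D$. As $d$ is not isolated, it has a neighbor in $D\setminus\{d\}$. Every vertex outside $D$ has a neighbor in $D$, and that neighbor is not $d$. So $D\setminus\{d\}$ is dominating, which contradicts $|D|=\gamma(G)$.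
\end{proof}

To dominate $G$ without using $D$, take a maximal independent set $I$ of $G-D$. It dominates everything outside $D$, but it may miss some vertices of $D$, and these have to be repaired one at a time.

\begin{lemma}\label{lem:basic}
Let $G$ have no isolated vertex, let $D$ be a $\gamma$-set, let $I$ be a maximal independent set of $G-D$, and let $M=D\setminus N(I)$. Then there is an inverse dominating set $D'$ with respect to $D$ such that
\[
|D'|\le|I|+|M|\le\alpha(G)+|M|-\alpha(G[M]).
\]
\end{lemma}

\begin{proof}
Let $D'$ consist of $I$ and, for each $d\in M$, one neighbor of $d$ outside $D$, which exists by Lemma~\ref{lem:outside}. Then $D'$ is disjoint from $D$ and $|D'|\le|I|+|M|$. The set $I$ dominates $V(G)\setminus D$ by maximality and $D\setminus M$ by the definition of $M$, and the added vertices dominate $M$. Finally, there is no edge between $I$ and $M$, so the union of $I$ with a largest independent set of $G[M]$ is independent, and $|I|+\alpha(G[M])\le\alpha(G)$.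
\end{proof}

The loss against the conjectured bound is $|M|-\alpha(G[M])$. It vanishes if $D$ is independent, so $\gamma^{-1}(G)\le\alpha(G)$ for every graph in which some $\gamma$-set is independent. The loss is largest when $D$ is a clique, that is, a set of pairwise adjacent vertices: then each missed vertex beyond the first costs one. A counterexample should therefore have a clique as its only $\gamma$-set, and every economical way of dominating the rest of the graph should miss several vertices of that clique.

\section{From a partitioned graph to a counterexample}\label{sec:frame}

A \emph{gadget} is a graph $H$ together with a partition of $V(H)$ into nonempty sets, called \emph{classes}. Each class will be the neighborhood in $H$ of one vertex of the future $\gamma$-set.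

\medskip
\noindent\textbf{The graph $G(H,r)$.} Let $H$ be a gadget with $n$ classes, let $r\ge1$, and put $N=rn$. Take disjoint copies $H^{(1)},\dots,H^{(r)}$ of $H$ and let $P_1,\dots,P_N$ be all their classes. Add a clique $D=\{d_1,\dots,d_N\}$ and a clique $W=\{w_1,\dots,w_N\}$, and join $d_i$ to $w_i$ and to every vertex of $P_i$. There are no other edges.
\medskip

The set $D$ is dominating, and two properties of $H$ govern the alternatives to it. First, dropping vertices from $D$ should never save anything: we call $H$ \emph{rigid} if, for every $t\ge1$, every set $Y\subseteq V(H)$ that dominates the union of $t$ classes has $|Y|\ge t$. Second, a dominating set that avoids $D$ has to dominate each copy of $H$ from inside, and it has to pay separately for $d_i$ whenever it misses $P_i$. For $Y\subseteq V(H)$ let $h(Y)$ be the number of classes disjoint from $Y$, and define the \emph{cost} of $H$ as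
\[
\mu(H)=\min\{\,|Y|+h(Y): Y \text{ is a dominating set of } H\,\}.
\]

\begin{proposition}\label{prop:frame}
Let $H$ be a rigid gadget with $n$ classes, let $r\ge1$, and let $G=G(H,r)$. Then $G$ is connected and has no isolated vertex, and:
\begin{enumerate}
\item[(i)] $\gamma(G)=rn$, and $D$ is the only $\gamma$-set of $G$;
\item[(ii)] $\alpha(G)\le r\,\alpha(H)+2$;
\item[(iii)] $\gamma^{-1}(G)\ge r\,\mu(H)$;
\item[(iv)] if $Y$ is a dominating set of $H$ with $h(Y)\ge1$, then $\gamma^{-1}(G)\le r\,(|Y|+h(Y))$.
\end{enumerate}
\end{proposition}

\begin{proof}
The set $D$ is a clique and every other vertex has a neighbor in it, so $G$ is connected; it has more than one vertex, so no vertex is isolated. We use throughout that the only neighbor of a vertex of $P_i$ outside its own copy of $H$ is $d_i$, that the only neighbor of $w_i$ outside $W$ is $d_i$, and that the neighbors of $d_i$ outside $D$ form the set $P_i\cup\{w_i\}$.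

(i) Let $S$ be a dominating set of $G$ and let $J=\{i: d_i\notin S\}$. If $J=\emptyset$, then $S\supseteq D$, so $|S|\ge N$ with equality only for $S=D$. Let $J\neq\emptyset$, and let $J_k$ be the set of those $i\in J$ for which $P_i$ lies in $H^{(k)}$. For $i\in J_k$ the class $P_i$ must be dominated from inside $H^{(k)}$. So $S\cap V(H^{(k)})$ dominates $|J_k|$ classes, and $|S\cap V(H^{(k)})|\ge|J_k|$ by rigidity (trivially so if $J_k=\emptyset$). For $i\in J$ the vertex $w_i$ must be dominated from inside $W$, so $S\cap W\ne\emptyset$. Counting $S$ in $D$, in the copies and in $W$ gives
\[
|S|\ge(N-|J|)+\sum_{k=1}^r|J_k|+1=N+1 .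
\]
Since $D$ is dominating and $|D|=N$, claim (i) follows.

(ii) An independent set has at most one vertex in each of the cliques $D$ and $W$ and at most $\alpha(H)$ vertices in each copy.

(iii) By (i), an inverse dominating set is a dominating set $D'$ with $D'\cap D=\emptyset$. Put $Y_k=D'\cap V(H^{(k)})$. Then $Y_k$ is a dominating set of $H^{(k)}$, so $|Y_k|+h(Y_k)\ge\mu(H)$. If $D'$ misses the class $P_i$, then $w_i\in D'$, because $d_i$ has to be dominated. Different classes give different vertices $w_i$, so $|D'\cap W|\ge\sum_k h(Y_k)$ and
\[
|D'|=\sum_{k=1}^r|Y_k|+|D'\cap W|\ge\sum_{k=1}^r\bigl(|Y_k|+h(Y_k)\bigr)\ge r\,\mu(H).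
\]

(iv) Let $D'$ consist of the copy of $Y$ in each $H^{(k)}$ and of the vertices $w_i$ for all classes $P_i$ that these copies miss. Then $|D'|=r(|Y|+h(Y))$ and $D'\cap D=\emptyset$. The set $D'$ dominates each $H^{(k)}$; it meets $P_i\cup\{w_i\}$ for every $i$ and hence dominates $D$; and it contains a vertex of the clique $W$ because $h(Y)\ge1$.
\end{proof}

The two cliques add at most $2$ to the independence number, once and for all, while every copy of $H$ adds at least $\mu(H)-\alpha(H)$ to the difference between the bounds (iii) and (ii):
\begin{equation}\label{eq:gain}
\gamma^{-1}(G(H,r))-\alpha(G(H,r))\ \ge\ r\,\bigl(\mu(H)-\alpha(H)\bigr)-2 .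
\end{equation}
So any rigid gadget with $\mu(H)>\alpha(H)$ yields a counterexample with three copies.

\begin{remark}\label{rem:rigid}
Rigidity is used only in (i), through which (iii) and (iv) refer to the right $\gamma$-set, and for $r\ge2$ it cannot be dropped. If $t$ classes of $H$ are dominated by a set $Y$ of at most $t-1$ vertices, replace the corresponding $t$ vertices of $D$ in one copy by $Y$ and one vertex of $W$. The removed vertices are adjacent to the remaining vertices of $D$, and we obtain a dominating set other than $D$ with at most $N$ vertices. The clique $W$ supplies the term $+1$ in the count in (i): rigidity says that leaving $D$ saves nothing, and $W$ makes it strictly worse.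
\end{remark}

Rigidity with $t=n$ gives $n\le\gamma(H)\le\alpha(H)$. We therefore look for rigid gadgets with $\alpha(H)=n$ in which every dominating set is either large or misses many classes.

\section{A gadget on 15 vertices}\label{sec:board}

Consider a $3\times3$ board. The gadget $H$ has one vertex $a_p$ for each row, one vertex $b_q$ for each column and one vertex $z_{pq}$ for each cell ($1\le p,q\le3$). The classes are
\[
A=\{a_1,a_2,a_3\},\qquad B=\{b_1,b_2,b_3\},\qquad Z=\{z_{pq}:1\le p,q\le3\}.
\]
For each $p$ the four vertices $a_p,z_{p1},z_{p2},z_{p3}$ form a clique, the $p$-th \emph{row clique}; for each $q$ the four vertices $b_q,z_{1q},z_{2q},z_{3q}$ form a clique, the $q$-th \emph{column clique}; and $a_p$ is adjacent to $b_q$ for all $p,q$. There are no other edges; see Figure~\ref{fig:board}. The row cliques partition $A\cup Z$, and the column cliques partition $B\cup Z$.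

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15, every node/.style={circle, draw, fill=white, inner sep=1pt, minimum size=7.5mm}]
\foreach \x in {1,2,3} {
  \draw[gray, very thick] (0,-\x) -- (3,-\x);
  \draw[gray, very thick] (\x,0) -- (\x,-3);
}
\foreach \x in {1,2,3} {
  \node at (0,-\x) {$a_{\x}$};
  \node at (\x,0) {$b_{\x}$};
  \foreach \y in {1,2,3} { \node at (\y,-\x) {$z_{\x\y}$}; }
}
\node[fill=gray!40] at (0,-1) {$a_{1}$};
\node[fill=gray!40] at (1,0) {$b_{1}$};
\node[fill=gray!40] at (2,-2) {$z_{22}$};
\node[very thick] at (3,-3) {$z_{33}$};
\end{tikzpicture}
\caption{The 15-vertex gadget. The four vertices on each horizontal or vertical line form a clique; in addition every $a_p$ is adjacent to every $b_q$ (these nine edges are not drawn). The shaded set has one vertex in each of the three classes $\{a_p\}$, $\{b_q\}$, $\{z_{pq}\}$. It meets only two horizontal and two vertical lines, so it does not dominate $z_{33}$.}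
\label{fig:board}
\end{figure}

The purpose of the design is this. A cell is dominated only from its own row clique and its own column clique, so dominating $Z$ requires all three row cliques or all three column cliques to be occupied. A vertex of $B$ does not help with the rows, and a vertex of $A$ does not help with the columns. A set that wants to meet both $A$ and $B$ thus wastes one vertex. The edges between $A$ and $B$ keep the independence number at $3$; without them $A\cup B$ would be independent.

\begin{lemma}\label{lem:board}
The gadget $H$ is rigid, $\alpha(H)\le3$, and $\mu(H)\ge4$.
\end{lemma}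

\begin{proof}
An independent set cannot meet both $A$ and $B$. So it lies in $A\cup Z$ or in $B\cup Z$, and each of these sets is a union of three cliques. Hence $\alpha(H)\le3$.

We record two ways in which a set $Y\subseteq V(H)$ fails to dominate a class.
\begin{enumerate}
\item[(1)] If $|Y\cap(A\cup Z)|\le2$ and $|Y\cap(B\cup Z)|\le2$, then $Y$ does not dominate $Z$. Indeed, $Y$ misses some row clique $p$ and some column clique $q$, and $z_{pq}$ and all its neighbors lie in the union of these two cliques.
\item[(2)] If $Y\cap B=\emptyset$ and $|Y|\le2$, then $Y$ does not dominate $A$. Indeed, $Y$ misses some row clique $p$, and $a_p$ and all its neighbors lie in the union of that clique with $B$. The same holds with the roles of $A$ and $B$, and of rows and columns, exchanged.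
\end{enumerate}

For rigidity, let $1\le t\le3$, let $|Y|\le t-1$, and consider a union of $t$ classes. If $Z$ is among the classes, then $Y$ fails by (1), since $|Y|\le2$. Otherwise $t\le2$. For $t=1$ the set $Y$ is empty and dominates no class. For $t=2$ the classes are $A$ and $B$ and $|Y|\le1$; then $Y$ misses $B$ or misses $A$, and by (2) it does not dominate $A$ or does not dominate $B$.

For the cost, let $Y$ be a dominating set of $H$. By (1), $|Y|\ge3$. If $|Y|=3$ and $h(Y)=0$, then $Y$ has exactly one vertex in each class, so $|Y\cap(A\cup Z)|=|Y\cap(B\cup Z)|=2$, contrary to (1). Hence $|Y|\ge4$, or $|Y|=3$ and $h(Y)\ge1$; in both cases $|Y|+h(Y)\ge4$.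
\end{proof}

Dominating sets of size $3$ exist in $H$, for instance $\{a_1,z_{22},z_{33}\}$, which occupies all three row cliques and dominates $B$ through $a_1$. The point is that none of them meets all three classes.

\begin{proof}[Proof of Theorem~\ref{thm:63}]
Let $G=G(H,3)$. It has $3\cdot15+9+9=63$ vertices. By Proposition~\ref{prop:frame} and Lemma~\ref{lem:board}, $G$ is connected with no isolated vertex, $\gamma(G)=3\cdot3=9$, $\alpha(G)\le3\cdot3+2=11$ and $\gamma^{-1}(G)\ge3\cdot4=12$.
\end{proof}

This gadget also shows concretely what $W$ prevents. If $W$ is deleted from $G$, the vertex $d_i$ attached to a copy of $A$ can be exchanged for the vertex $b_1$ of the same copy, which dominates $A$, and $D$ is no longer the only dominating set of its size.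

\section{Partial functions on the cube}\label{sec:cube}

With the gadget of Section~\ref{sec:board}, the bounds of Proposition~\ref{prop:frame} for $\gamma^{-1}$ and $\alpha$ are $4r$ and $3r+2$, with ratio below $4/3$. To do better we need gadgets in which a set meeting all classes wastes a larger share of its vertices.

Reread the $15$-vertex gadget as follows. A cell $z_{pq}$ is a function on a two-point set, with values $p$ and $q$; the vertex $a_p$ is a function defined only at the first point, and $b_q$ is a function defined only at the second. Two functions are adjacent if they agree at some point or if their domains are disjoint. The wasted vertex is the one that is undefined at the point where all three values must be covered. In the generalization the classes correspond to a family of domains, and the three parts of Lemma~\ref{lem:board} turn into three requirements on this family: few disjoint pairs (for rigidity), a common point in every pairwise intersecting subfamily (for the independence number), and many domains missing each point (for the cost). The half-cubes of a discrete cube, together with the cube itself, satisfy all three.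

Fix $m\ge1$ and put $n=2m+1$. Let $Q=\{0,1\}^m$, let $Q_{j,s}=\{\sigma\in Q:\sigma_j=s\}$ for $1\le j\le m$ and $s\in\{0,1\}$, and let
\[
\mathcal E=\{Q\}\cup\{Q_{j,s}:1\le j\le m,\ s\in\{0,1\}\},\qquad |\mathcal E|=2m+1=n .
\]
\begin{enumerate}
\item[(E1)] \emph{Every member of $\mathcal E$ is disjoint from at most one member.} Different coordinates can be prescribed independently, so the only disjoint pairs are $Q_{j,0},Q_{j,1}$.
\item[(E2)] \emph{Pairwise intersecting members of $\mathcal E$ have a common point.} For each $j$ at most one of $Q_{j,0},Q_{j,1}$ occurs among them; let $\sigma_j=s$ if $Q_{j,s}$ occurs, and let $\sigma_j$ be arbitrary if neither does.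
\item[(E3)] \emph{Every point $\sigma\in Q$ lies outside exactly $m$ members of $\mathcal E$}, namely $Q_{j,1-\sigma_j}$ for $1\le j\le m$.
\end{enumerate}

\medskip
\noindent\textbf{The gadget $H_m$.} The vertices are all functions $f\colon E\to\{1,\dots,n\}$ whose domain $E=\operatorname{dom}f$ belongs to $\mathcal E$. Distinct vertices $f,g$ are adjacent if $\operatorname{dom}f\cap\operatorname{dom}g=\emptyset$, or if $f(\sigma)=g(\sigma)$ for some $\sigma\in\operatorname{dom}f\cap\operatorname{dom}g$. The class $P_E$ consists of the vertices with domain $E$, so there are $n$ classes.
\medskip

For $m=1$ we have $Q=\{0,1\}$ and $\mathcal E=\{Q,\{0\},\{1\}\}$. Identify $a_p$ with the function $0\mapsto p$, $b_q$ with $1\mapsto q$, and $z_{pq}$ with $0\mapsto p$, $1\mapsto q$. The edges match, so $H_1$ is the gadget of Section~\ref{sec:board}.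

The number of values is chosen equal to the number of classes. It should not be larger, because the constant functions on $Q$ form an independent set with one member for each value. It cannot be smaller, because the same constant functions dominate the whole graph (every vertex agrees with one of them at any point of its domain), and rigidity requires at least $n$ vertices for that.

Observations (1) and (2) from the proof of Lemma~\ref{lem:board} merge into one statement: a function escapes $Y$ by choosing, point by point, a value that no member of $Y$ uses there.

\begin{lemma}\label{lem:evade}
Let $Y\subseteq V(H_m)$ and $E\in\mathcal E$. Suppose that $E$ meets $\operatorname{dom}y$ for every $y\in Y$, and that every point of $E$ lies in the domains of at most $n-1$ members of $Y$. Then $Y$ does not dominate $P_E$.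
\end{lemma}

\begin{proof}
For each $\sigma\in E$ the set $\{y(\sigma):y\in Y,\ \sigma\in\operatorname{dom}y\}$ has at most $n-1$ elements; choose $f(\sigma)\in\{1,\dots,n\}$ outside it. This defines $f\in P_E$. For $y\in Y$ the domains of $f$ and $y$ intersect, and $f$ and $y$ differ at every common point. So $f\ne y$, and $f$ is not adjacent to $y$.
\end{proof}

\begin{lemma}\label{lem:cube}
The gadget $H_m$ has the following properties.
\begin{enumerate}
\item[(a)] $\alpha(H_m)=2m+1$, and the class $P_Q$ contains an independent set of this size.
\item[(b)] $H_m$ is rigid.
\item[(c)] $\mu(H_m)\ge3m+1$.
\item[(d)] There is a dominating set $Y^*$ of $H_m$ with $|Y^*|=2m+1$ and $h(Y^*)=m$.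
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $I$ be independent. The domains of its members pairwise intersect, so by (E2) they have a common point $\sigma$. The values of the members of $I$ at $\sigma$ are pairwise distinct, hence $|I|\le n$. The $n$ constant functions on $Q$ have the same domain and agree nowhere, so they form an independent set in $P_Q$.

(b) Let $\mathcal J\subseteq\mathcal E$ be nonempty and let $|Y|\le|\mathcal J|-1$. By (E1), each $y\in Y$ has a domain disjoint from at most one member of $\mathcal J$. As there are fewer members of $Y$ than of $\mathcal J$, some $E\in\mathcal J$ meets $\operatorname{dom}y$ for all $y\in Y$. Also $|Y|\le|\mathcal E|-1=n-1$. By Lemma~\ref{lem:evade}, $Y$ does not dominate $P_E$, and so it does not dominate $\bigcup_{E'\in\mathcal J}P_{E'}$.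

(c) Let $Y$ be a dominating set. The cube $Q$ meets every domain and $Y$ dominates $P_Q$, so by Lemma~\ref{lem:evade} some point $\sigma$ lies in the domains of at least $n$ members of $Y$. By (E3) there are $m$ classes whose domain does not contain $\sigma$. At least $m-h(Y)$ of them meet $Y$, and the members of $Y$ found there are undefined at $\sigma$, so they have not been counted yet. Therefore $|Y|\ge n+m-h(Y)$, that is, $|Y|+h(Y)\ge3m+1$.

(d) We cover all $n$ values at the point $\mathbf 0=(0,\dots,0)$, using every class whose domain contains $\mathbf 0$. Let $Y^*$ consist of the constant function $j$ on $Q_{j,0}$ for $1\le j\le m$ and the constant functions $m+1,\dots,2m+1$ on $Q$. Then $|Y^*|=m+(m+1)=2m+1$, and $Y^*$ misses exactly the $m$ classes with domains $Q_{j,1}$. Let $g$ be a vertex. If $\mathbf 0\in\operatorname{dom}g$, then $g(\mathbf 0)=y(\mathbf 0)$ for some $y\in Y^*$, so $g$ equals $y$ or is adjacent to $y$. Otherwise $\operatorname{dom}g=Q_{j,1}$ for some $j$, and $g$ is adjacent to the member of $Y^*$ with the disjoint domain $Q_{j,0}$.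
\end{proof}

For $m=1$ the set $Y^*$ is the set $\{a_1,z_{22},z_{33}\}$ met in Section~\ref{sec:board}.

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Let $G_{m,r}=G(H_m,r)$ and $N=r(2m+1)$. By Lemma~\ref{lem:cube}(b), Proposition~\ref{prop:frame} applies: $G_{m,r}$ is connected, $D$ is its only $\gamma$-set, and $\gamma=N$. Parts (iii) and (iv) of the proposition, with Lemma~\ref{lem:cube}(c) and (d), give
\[
r(3m+1)\le\gamma^{-1}(G_{m,r})\le r\bigl((2m+1)+m\bigr)=r(3m+1).
\]
Part (ii) and Lemma~\ref{lem:cube}(a) give $\alpha\le N+2$. For the reverse inequality take the $2m+1$ constant functions on $Q$ in each copy, a vertex $d_i$ whose class $P_i$ has domain $Q_{1,0}$, and a vertex $w_{i'}$ with $i'\neq i$. Different copies are not joined. The neighbors of $d_i$ outside $D$ lie in $P_i\cup\{w_i\}$, which contains none of the chosen vertices, and $w_{i'}$ has no neighbor in the copies. So the set is independent, and it has $N+2$ vertices.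
\end{proof}

Since $H_1$ is the $15$-vertex gadget, $G_{1,3}$ is the graph of Theorem~\ref{thm:63}, and the inequalities stated there hold with equality. The gadgets grow quickly: a half-cube has $2^{m-1}$ points, so $|V(H_m)|=n^{2^m}+2m\,n^{2^{m-1}}$.

\section{The upper bound and the constant $3/2$}\label{sec:upper}

We return to Lemma~\ref{lem:basic}. To prove Theorem~\ref{thm:upper} we have to choose $I$ so that the loss $|M|-\alpha(G[M])$ is at most $(\gamma-1)/2$. The tool is the minimality of $|D|$: if we can build a dominating set in which $M$ is replaced by a maximal independent set $L$ of $G[M]$, then whatever is saved in this replacement must be spent elsewhere. The obvious candidate is $I\cup L$, which is dominating, but it is independent and gives only $\gamma\le|I|+|L|\le\alpha$, with no control of $|M|$; the set $I$ may be much larger than $D$. We therefore build $I$ in two stages. In the first stage every new vertex must reach a vertex of $D$ not reached before, so that the resulting set $I_0$ is no larger than the part $T$ of $D$ that it reaches. When the first stage stops, $I_0\cup T$ already dominates everything outside $D$, and the second stage reaches nothing new in $D$.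

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Put $U=V(G)\setminus D$. Choose a longest sequence $x_1,\dots,x_s$ of pairwise nonadjacent vertices of $U$ such that each $x_i$ has a neighbor in $D$ that is not adjacent to any of $x_1,\dots,x_{i-1}$. Let
\[
I_0=\{x_1,\dots,x_s\},\qquad T=D\cap N(I_0),\qquad M=D\setminus T .
\]
The new neighbors required of $x_1,\dots,x_s$ are distinct elements of $T$, so $s\le|T|$. Moreover,
\begin{equation}\label{eq:stop}
\text{every } v\in U\setminus N[I_0] \text{ has no neighbor in } M \text{ and has a neighbor in } T.
\end{equation}
Indeed, if $v$ had a neighbor in $M$, then $v$ could be appended to the sequence; and $v$ has a neighbor in $D$ because $D$ is dominating.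

Extend $I_0$ to a maximal independent set $I$ of $G[U]=G-D$. The vertices of $I\setminus I_0$ lie in $U\setminus N[I_0]$, so they have no neighbor in $M$ by \eqref{eq:stop}, and the vertices of $I_0$ have none by the definition of $M$. On the other hand $T\subseteq N(I_0)\subseteq N(I)$. Thus $M=D\setminus N(I)$, and Lemma~\ref{lem:basic} gives an inverse dominating set $D'$ with respect to $D$ such that
\[
|D'|\le\alpha(G)+|M|-\beta,\qquad\text{where }\beta=\alpha(G[M]).
\]
If $M=\emptyset$, then $|D'|\le\alpha(G)$, and the first inequality of the theorem holds because $\gamma(G)\ge1$.

Let $M\ne\emptyset$, so that $\beta\ge1$, and let $L$ be a maximal independent set of $G[M]$; then $|L|\le\beta$. The set $I_0\cup T\cup L$ dominates $G$: the vertices of $U\cap N[I_0]$ are dominated by $I_0$, the other vertices of $U$ by $T$ according to \eqref{eq:stop}, the vertices of $T$ belong to the set, and $M$ is dominated by $L$. Since $D$ is a $\gamma$-set,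
\[
|T|+|M|=\gamma(G)\le s+|T|+\beta .
\]
Hence $|M|-\beta\le s\le|T|=\gamma(G)-|M|$, so $2|M|\le\gamma(G)+\beta$ and
\[
|M|-\beta\le\frac{\gamma(G)+\beta}{2}-\beta=\frac{\gamma(G)-\beta}{2}\le\frac{\gamma(G)-1}{2}.
\]
This proves the first inequality. The second follows from $\gamma(G)\le\alpha(G)$.
\end{proof}

The absence of isolated vertices enters only through Lemma~\ref{lem:outside}, which lets us repair the vertices of $M$. The minimality of $|D|$ enters there and in the comparison of $D$ with $I_0\cup T\cup L$.

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
(a) Theorem~\ref{thm:upper} gives $\gamma^{-1}(G)\le\frac{3\alpha(G)-1}{2}<\frac32\alpha(G)$. The graphs $G_{m,1}$ are connected with a unique $\gamma$-set, and by Theorem~\ref{thm:family}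
\[
\frac{\gamma^{-1}(G_{m,1})}{\alpha(G_{m,1})}=\frac{3m+1}{2m+3}=\frac32-\frac{7}{4m+6}\longrightarrow\frac32\qquad(m\to\infty).
\]
So the inequality $\gamma^{-1}\le c\,\alpha$ fails in this class for every $c<\frac32$.

(b) The graph $G_{m,1}$ has $\gamma=2m+1$ and $\gamma^{-1}-\alpha=m-2$. For $m\ge3$ it is a counterexample, which settles all odd $g\ge7$. For even $g$ we use disjoint unions. A set is dominating, or independent, in a disjoint union of two graphs if and only if its part in each graph has that property there. Hence $\gamma$ and $\alpha$ are additive, and the $\gamma$-sets of the union are exactly the unions of $\gamma$-sets of the two graphs. A $\gamma$-set of the union together with a dominating set disjoint from it is therefore the same as such a pair in each of the two graphs, so $\gamma^{-1}$ is additive as well. All three parameters equal $1$ for the complete graph $K_2$. The disjoint union of $G_{m,1}$ and $K_2$ has no isolated vertex, $\gamma=2m+2$ and $\gamma^{-1}-\alpha=m-2$, which settles all even $g\ge8$.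

(c) By Theorem~\ref{thm:upper}, $\gamma^{-1}-\alpha\le\frac{g-1}{2}$ for every graph in question, so this integer quantity has a maximum, which is at most $\frac{g-1}{2}$. The graph $G_{m,1}$ with $m=\frac{g-1}{2}$ has $\gamma=g$ and $\gamma^{-1}-\alpha=m-2=\frac{g-5}{2}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{A Survey And Selected Results On Inverse Domination In Graphs},\\
\texttt{http://www.ijiert.org/admin/papers/1459703986\_NITET\%20-\%202016.pdf}

\end{thebibliography}
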